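\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title{Strong combinatory logic has no $\omega$-complete version}

\begin{abstract}
An algebraic specification is $\omega$-complete if it proves every open equation all of whose closed instances it proves. The specification CLX of strong (extensional) combinatory logic is not $\omega$-complete. We show that this cannot be repaired: no finite specification, with or without auxiliary sorts and functions, is $\omega$-complete and has the initial algebra of CLX as its reduct. The reason is one of complexity. The set of equations valid in the initial algebra of CLX is $\Pi^0_2$-complete, whereas the consequences of a finite specification form a recursively enumerable set. The hardness proof rests on a construction in the style of Plotkin: for every nonempty, effectively enumerated family $W$ of closed $\lambda$-terms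 there is a closed $\lambda$-term $H$ such that $HM=HM'$ in the $\lambda\beta\eta$-calculus exactly when $M=M'$ or both $M$ and $M'$ belong to $W$ up to $\beta\eta$-equality.
\end{abstract}

\section{The question and the answer}

\subsection{Valid equations and provable equations}

Let $(\Sigma,\mathcal E)$ be an algebraic specification: a many-sorted signature $\Sigma$ and a set $\mathcal E$ of $\Sigma$-equations. We write $\mathcal E\vdash t_1=t_2$ if the equation follows from $\mathcal E$ by equational logic (reflexivity, symmetry, transitivity, congruence, substitution). The \emph{initial algebra} $I(\Sigma,\mathcal E)$ consists of the closed terms modulo provable equality. An open equation is therefore valid in $I(\Sigma,\mathcal E)$ if and only if all its closed instances are provable from $\mathcal E$. Provable equations are valid; the specification is called \emph{$\omega$-complete} if, conversely, every valid equation is provable.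

\begin{example}\label{ex:arith}
Take constants and functions $0,\mathsf s,+$ with the equations $x+0=x$ and $x+\mathsf sy=\mathsf s(x+y)$. The initial algebra is $\mathbb N$, in which $0+x=x$ is valid. This equation is not provable. Add to $\mathbb N$ two elements $p,q$ with $\mathsf sp=p$, $\mathsf sq=q$, and put $p+n=p$, $q+n=q$ for $n\in\mathbb N$ and $w+p=w+q=q$ for every $w$; both axioms hold, but $0+p=q\ne p$. The defect is easily repaired. After associativity and commutativity of $+$ are added, every term is provably equal to some $\mathsf s^k(w)$, where $w$ is a sum of variables, or $0$ if no variable occurs. Two such normal forms that are not equal up to the order of summands define different linear polynomials, hence different functions on $\mathbb N$. So the enlarged specification is $\omega$-complete, and it has the same initial algebra.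
\end{example}

In general one may also add auxiliary sorts and functions in order to make finitely many equations suffice. Example~\ref{ex:arith} suggests, for any given specification, to look for the missing equations. The question treated here asks this for strong combinatory logic.

\subsection{The specification CLX}

The signature $\Sigma_{CLX}$ has one sort $F$, constants $K,S$ of sort $F$, and a binary application $F\times F\to F$, written as juxtaposition and associated to the left. The set $\mathcal E_{CLX}$ consists of
\begin{gather*}
Kxy=x,\qquad Sxyz=xz(yz),\\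
S(S(KS)(S(KK)(S(KS)K)))(KK)=S(KK),\\
S(KS)(S(KK))=S(KK)(S(S(KS)(S(KK)(SKK)))(K(SKK))),\\
S(K(S(KS)))(S(KS)(S(KS)))=S(S(KS)(S(KK)(S(KS)(S(K(S(KS)))S))))(KS),\\
S(S(KS)K)(K(SKK))=SKK .
\end{gather*}
This is the theory $CL+A_{\beta\eta}$ of \cite{Barendregt}, which is equivalent to the $\lambda K\beta\eta$-calculus. The four closed equations give the \emph{extensional property}: if $f,g$ are terms not containing the variable $x$ and $\mathcal E_{CLX}\vdash fx=gx$, then $\mathcal E_{CLX}\vdash f=g$. For instance, the last equation, applied to $x$, says $S(Kx)(SKK)=x$, which expresses the $\eta$-rule.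

Call CLX \emph{$\omega$-extensional} if, for all $\Sigma_{CLX}$-terms $f,g$, the condition $\mathcal E_{CLX}\vdash fa=ga$ for all closed $a$ implies $\mathcal E_{CLX}\vdash f=g$. For CLX the notions of $\omega$-completeness and $\omega$-extensionality coincide. By Plotkin's theorem the $\lambda K\beta\eta$-calculus is not $\omega$-extensional. Hence CLX is not $\omega$-extensional, and it is not $\omega$-complete. (We recover this in Corollary~\ref{cor:plotkin}.)

\begin{definition}\label{def:version}
An \emph{$\omega$-complete version} of CLX is a finite specification $(\Sigma',\mathcal E')$ such that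
\begin{enumerate}
\item[(i)] $\Sigma'\supseteq\Sigma_{CLX}$;
\item[(ii)] $(\Sigma',\mathcal E')$ is $\omega$-complete;
\item[(iii)] the $\Sigma_{CLX}$-reduct of its initial algebra is isomorphic to the initial algebra of CLX; that is, $\mathcal E'$ proves exactly the same closed $\Sigma_{CLX}$-equations as $\mathcal E_{CLX}$, and every closed $\Sigma'$-term of sort $F$ is provably equal from $\mathcal E'$ to a closed $\Sigma_{CLX}$-term.
\end{enumerate}
The symbols in $\Sigma'\setminus\Sigma_{CLX}$, if there are any, are auxiliary.
\end{definition}

The question whether CLX has an $\omega$-complete version is posed in \cite{PE}.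

\begin{theorem}\label{thm:main}
CLX has no $\omega$-complete version, with or without auxiliary sorts and functions.
\end{theorem}

\subsection{Reduction to a question of complexity}

Let $V$ be the set of $\Sigma_{CLX}$-equations, open or closed, that are valid in $I(\Sigma_{CLX},\mathcal E_{CLX})$. An $\omega$-complete version would prove precisely the $\Sigma_{CLX}$-equations in $V$ (Lemma~\ref{lem:V}), and being finite it would make $V$ recursively enumerable. By its definition, on the other hand, membership in $V$ has the form ``for all closed instances there is a proof''. Such a condition is $\Pi^0_2$. For the specification in Example~\ref{ex:arith} the universal quantifier can be eliminated. For CLX it cannot: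

\begin{theorem}\label{thm:B}
$V$ is $\Pi^0_2$-complete. There is even one closed term $c$ such that the problem is already $\Pi^0_2$-complete for equations $fx=fc$ with $f$ a closed term. In particular $V$ is not recursively enumerable.
\end{theorem}

An equation $fx=fc$ with $f,c$ closed lies in $V$ if and only if $f$ takes the value $fc$ at every closed argument. To encode a $\Pi^0_2$ question we need terms $f$ for which we know exactly the set of arguments at which this value is taken. Such terms are provided by the next theorem, in which $=_{\beta\eta}$ denotes $\beta\eta$-equality and $\ulcorner m\urcorner$ are numerals.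

\begin{theorem}\label{thm:A}
Let $E$ be a closed $\lambda$-term and
\[
W=\{M: M=_{\beta\eta}E\ulcorner m\urcorner\text{ for some }m\ge0\}.
\]
There is a closed $\lambda$-term $H$, obtained effectively from $E$, such that for all $\lambda$-terms $M,M'$, closed or open,
\[
HM=_{\beta\eta}HM'\iff M=_{\beta\eta}M'\ \text{ or }\ M,M'\in W .
\]
\end{theorem}

So, modulo $\beta\eta$-equality, $H$ collapses $W$ to a point and identifies nothing else. In Section~\ref{sec:two} we explain the mechanism for a two-element $W$, and there we develop the tool that makes the analysis exact, reductions with ``rigid heads''. Sections~\ref{sec:construction} and~\ref{sec:exact} prove Theorem~\ref{thm:A}. Section~\ref{sec:complexity} derives Theorems~\ref{thm:B} and~\ref{thm:main}. Section~\ref{sec:further} determines how complex an infinite $\mathcal E'$ has to be, classifies the nonempty solution sets of equations $fx=fc$, and treats the $\lambda\beta$-calculus.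

\section{Background}\label{sec:background}

\paragraph{$\lambda$-calculus.}
$\lambda$-terms are taken up to renaming of bound variables. From now on $=$ between $\lambda$-terms means $=_{\beta\eta}$, $\equiv$ is identity, and $\twoheadrightarrow$ is $\beta\eta$-reduction (any finite number of steps, possibly none). A \emph{common reduct} of $M,M'$ is a term $L$ with $M\twoheadrightarrow L\twoheadleftarrow M'$. The size $|L|$ is given by $|x|=1$, $|MN|=|M|+|N|+1$, $|\lambda x.M|=|M|+1$.

A term of the form $\lambda x_1\dots x_k.(\lambda y.P)R_1R_2\dots R_m$ with $k\ge0$, $m\ge1$ has the \emph{head redex} $(\lambda y.P)R_1$; terms not of this form have none. Contracting the head redex is a head step $\to_h$; head reduction is deterministic. A $\beta$-step is \emph{internal} if its redex is not the head redex. We use the following standard facts from \cite{Barendregt}; the numbers refer to that book.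

\begin{enumerate}
\item[(F1)] $\beta\eta$-reduction is Church--Rosser: equal terms have a common reduct (3.3.9).
\item[(F2)] If $M\twoheadrightarrow L$, then $M\twoheadrightarrow_\beta L_1\twoheadrightarrow_\eta L$ for some $L_1$ (postponement of $\eta$; 15.1.6).
\item[(F3)] If $M\twoheadrightarrow_\beta L_1$, then there is $M'$ such that $M\twoheadrightarrow_hM'$ and $M'$ reduces to $L_1$ by internal $\beta$-steps only (11.4.6).
\item[(F4)] Recursive functions are $\lambda$-definable, by closed terms, on the closed numerals $\ulcorner n\urcorner$. If $t_0,t_1,\dots$ is an effective enumeration of all closed $\lambda$-terms, there is a closed term $U$ with $U\ulcorner n\urcorner=t_n$ for all $n$ (Kleene; 8.1.6).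
\item[(F5)] There is a map $P\mapsto P_\lambda$ from CLX-terms to $\lambda$-terms that commutes with application and maps closed terms to closed terms. For closed $P,Q$ we have $\mathcal E_{CLX}\vdash P=Q$ iff $P_\lambda=Q_\lambda$. From each closed $\lambda$-term $M$ one effectively finds a closed CLX-term $P$ with $P_\lambda=M$ (Section 7.3).
\end{enumerate}

\paragraph{Computability.}
A set is $\Pi^0_2$ if it has the form $\{x:\forall y\,\exists z\,R(x,y,z)\}$ with $R$ decidable, $\Sigma^0_2$ if its complement is $\Pi^0_2$, and $\Delta^0_2$ if it is both. R.e.\ sets are $\Sigma^0_2$. A $\Pi^0_2$ set is \emph{$\Pi^0_2$-complete} if every $\Pi^0_2$ set is many-one reducible to it by a computable function. Any set many-one reducible to a $\Sigma^0_2$ set is $\Sigma^0_2$, and some $\Pi^0_2$ set is not $\Sigma^0_2$; so a $\Pi^0_2$-complete set is not $\Sigma^0_2$. Let $\mathcal W_i$ be the $i$-th r.e.\ subset of $\mathbb N$. The set $\mathrm{Tot}=\{i:\mathcal W_i=\mathbb N\}$ is $\Pi^0_2$-complete: a set $\{x:\forall y\exists z\,R(x,y,z)\}$ is reduced to it by mapping $x$ to an index of $\{y:\exists z\,R(x,y,z)\}$.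

\section{The idea: identifying two terms}\label{sec:two}

\subsection{A register, a stack, and a source}

Let $e_0,e_1$ be closed terms. We look for an expression $q(Y)$ with $q(e_0)=q(e_1)$ that identifies nothing else. A term that may simply replace its argument $Y$ by $e_0$ identifies everything. So when $Y$ is replaced, its old value must be kept somewhere, in such a way that it can be made to disappear if it is $e_1$, and only then.

Let $v$ be a variable, different from the bound variables used below; $vYZ$ serves as a stack with top entry $Y$ and rest $Z$. Put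
\[
B\equiv\lambda yzb.\,b\,e_0\,(v\,y\,z)\,b,\qquad t(Y,Z)\equiv B\,Y\,Z\,B,
\]
\[
g\equiv\bigl(\lambda d.\,v\,e_1(d\,d)\bigr)\bigl(\lambda d.\,v\,e_1(d\,d)\bigr),\qquad q(Y)\equiv t(Y,g).
\]
Then
\begin{equation}\label{eq:toy}
t(Y,Z)\to_h^3t(e_0,\;vYZ),\qquad g\to_h v\,e_1\,g .
\end{equation}
Think of $t(Y,Z)$ as a machine with register $Y$ and stack $Z$. Its only move pushes the register onto the stack and reloads the register with $e_0$. At the bottom of the stack sits the source $g$, which can emit entries $e_1$ and hence absorbs them: $v\,e_1\,g=g$. Consequently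
\begin{equation}\label{eq:toyeq}
q(e_1)=t(e_1,g)=t(e_0,v\,e_1\,g)=t(e_0,g)=q(e_0).
\end{equation}

We claim that this is all: \emph{$q(M)=q(M')$ if and only if $M=M'$ or each of $M,M'$ equals $e_0$ or $e_1$.} By (F1), $q(M)=q(M')$ means that there is a common reduct, so we must know all reducts of $t(Y,Z)$. Reductions can take place anywhere in the term, including inside $B$, and $\eta$-steps must be taken into account too. The terms above are designed so that this is harmless: at each stage of the head reduction the head is an abstraction whose own head variable is its \emph{last} bound variable.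

\subsection{Rigid heads}

\begin{definition}
A term is \emph{rigid} if it has the form $\lambda u_1\dots u_r.\,u_rM_1\dots M_m$ with $r\ge1$, $m\ge0$. A term $HR_1\dots R_k$ with $k\ge1$ and $H$ rigid with $r$ leading $\lambda$'s is a \emph{rigid application of type $(r,k)$}, with head $H$ and arguments $R_1,\dots,R_k$.
\end{definition}

Since $H$ is an abstraction, the decomposition $HR_1\dots R_k$ is unique. So a rigid application determines its type, its head and its arguments.

\begin{lemma}\label{lem:rigid}
The reducts of a rigid term $\lambda u_1\dots u_r.u_rM_1\dots M_m$ are the terms $\lambda u_1\dots u_r.u_rM_1'\dots M_m'$ with $M_i\twoheadrightarrow M_i'$. The reducts of $vM_1\dots M_m$, with $v$ a variable, are the terms $vM_1'\dots M_m'$ with $M_i\twoheadrightarrow M_i'$.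
\end{lemma}

\begin{proof}
All these terms are clearly reducts. Conversely, it suffices to show that the redex contracted in one step lies inside some $M_i$. No $u_rM_1\dots M_i$ and no $vM_1\dots M_i$ ($0\le i\le m$) is a $\beta$-redex, because its head is a variable, and none is an $\eta$-redex, because it is not an abstraction. This settles the second statement. For the first it remains to exclude $\eta$-redexes $\lambda u.Pu$ ($u$ not free in $P$) beginning with one of the leading $\lambda$'s. If $i<r$, the body of $\lambda u_i.\cdots$ is an abstraction and not an application. The body of $\lambda u_r.u_rM_1\dots M_m$ is not an application if $m=0$; if $m\ge1$, it is $(u_rM_1\dots M_{m-1})M_m$, and $u_r$ is free in the function part.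
\end{proof}

The last line is where we use that the head variable is the last bound variable.

\begin{lemma}\label{lem:shape}
Let $M\equiv M^0\to_hM^1\to_h\cdots$ be an infinite head reduction all of whose terms $M^p\equiv H_pR_{p,1}\dots R_{p,k_p}$ are rigid applications. If $M\twoheadrightarrow L$, then for some $p$
\[
L\equiv H'R_1'\dots R'_{k_p}\quad\text{with } H_p\twoheadrightarrow H',\ R_{p,i}\twoheadrightarrow R_i' .
\]
In particular $L$ is a rigid application of the same type as $M^p$, and $M^p\twoheadrightarrow L$.
\end{lemma}

\begin{proof}
By (F2), (F3) and determinism of head reduction there are $p$ and $L_1$ such that $M\to_h^pM^p$, $M^p$ reduces to $L_1$ by internal $\beta$-steps, and $L_1\twoheadrightarrow_\eta L$. Consider one of the steps from $M^p$ to $L$, made in a rigid application $HR_1\dots R_k$. The head redex is $HR_1$. For $i\ge2$ the term $HR_1\dots R_i$ is not a $\beta$-redex, since its function part is an application. Hence every internal $\beta$-redex lies inside $H$ or some $R_i$. An $\eta$-redex is an abstraction, so it is different from all $HR_1\dots R_i$ with $i\ge1$ and also lies inside $H$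 or some $R_i$. Thus each step acts inside one component. By Lemma~\ref{lem:rigid} the head remains rigid, with the same number of leading $\lambda$'s, so the argument applies to each step in turn.
\end{proof}

\subsection{Exactness for two terms}

\begin{proposition}\label{prop:toy}
For all terms $M,M'$: $q(M)=q(M')$ if and only if $M=M'$ or each of $M,M'$ is equal to $e_0$ or to $e_1$.
\end{proposition}

\begin{proof}
``If'' is \eqref{eq:toyeq}. For the converse, put $Y_0=Y$, $Z_0=Z$, $Y_{k+1}=e_0$, $Z_{k+1}=vY_kZ_k$. By \eqref{eq:toy}, the head reduction of $t(Y,Z)$ passes after $3k$, $3k+1$, $3k+2$ steps through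
\[
B\,Y_kZ_kB,\qquad(\lambda zb.\,b\,e_0(vY_kz)b)\,Z_kB,\qquad(\lambda b.\,b\,e_0(vY_kZ_k)b)\,B ,
\]
with fresh bound variables. These are rigid applications with $3$, $2$ and $1$ arguments.

Let $L$ be a common reduct of $q(M)$ and $q(M')$. Take the sequences $Y_k,Z_k$ for $Y=M$, $Z=g$, and $Y_k',Z_k'$ for $Y=M'$, $Z=g$. By Lemma~\ref{lem:shape}, $L$ arises by componentwise reduction from the term number $3k+j$ of the first head reduction and from the term number $3l+j'$ of the second, for some $k,l\ge0$ and $0\le j,j'\le2$. Since $L$ has $3-j=3-j'$ arguments, $j=j'$. Then $Y_k=Y'_l$ and $Z_k=Z'_l$. If $j=0$, compare the first two arguments of $L$. If $j=1$, the first argument of $L$ is a common reduct of $Z_k,Z'_l$, and by Lemma~\ref{lem:rigid} the head of $L$ is $\lambda zb.\,bC_1(vC_2C_3)C_4$, where $C_2$ is a common reduct of $Y_k,Y_l'$. If $j=2$, the head of $L$ is $\lambda b.\,bC_1(vC_2C_3)C_4$, where $C_2$ is a common reduct of $Y_k,Y_l'$ and $C_3$ one of $Z_k,Z'_l$.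

By (F1) and Lemma~\ref{lem:rigid}, $vPR=vP'R'$ implies $P=P'$ and $R=R'$; so we may pop stacks. By symmetry let $k\le l$. Popping $k$ entries from $Z_k=Z_l'$ gives $Z_0=Z'_{l-k}$ and, if $k\ge1$, also $Y_0=Y'_{l-k}$ for the last entries popped; for $k=0$ the latter is the equation $Y_k=Y'_l$ just obtained. So in all cases
\[
M=Y'_{l-k},\qquad g=Z'_{l-k}.
\]
If $k=l$, then $M=M'$. If $r=l-k\ge1$, then $M=e_0$ and $v\,e_1\,g=g=Z'_r=vY'_{r-1}Z'_{r-1}$. Hence $Y'_{r-1}=e_1$ and $g=Z'_{r-1}$. Repeating this down to $r=1$ we reach $Y'_0=e_1$, that is, $M'=e_1$.
\end{proof}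

\section{The construction for an enumerated family}\label{sec:construction}

\subsection{From two terms to infinitely many}

Now let $e_0,e_1,e_2,\dots$ be given by a closed term $E$ through $e_n=E\ulcorner n\urcorner$. To identify all of them we replace the constructor $v$ of Section~\ref{sec:two} by the same device at the next level. At level $n$ the register is reloaded with $e_n$, and the register content $Y$ is pushed not as $vY$ but as $Q_{n+1}(Y)$, where $Q_{n+1}$ already identifies $e_{n+1},e_{n+2},\dots$. The source at level $n$ emits $Q_{n+1}(e_{n+1})$. So we want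
\[
T_n(Y,Z)\twoheadrightarrow T_n\bigl(e_n,\,Q_{n+1}(Y)Z\bigr),\qquad G_n\twoheadrightarrow Q_{n+1}(e_{n+1})\,G_n,\qquad Q_n(Y)\equiv T_n(Y,G_n).
\]
Three points are new.
\begin{itemize}
\item One closed term must serve all levels. The level becomes a numeral argument, and the self-reference is by self-application: the analogues of $B$ and of the term $\lambda d.\,v\,e_1(dd)$ receive themselves as arguments. This lets us keep all heads rigid.
\item The entries $Q_{n+1}(Y)Z$ are no longer headed by a variable. They reduce at their heads themselves, and we must show that they can still be popped.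
\item The levels never end, so there is no last level at which an induction could start. We shall use induction on the size of a common reduct instead; this requires that each popping yields \emph{smaller} common reducts, not just equalities.
\end{itemize}

\subsection{The terms}

Fix a closed term $E$ and a closed successor term $\mathsf s$, so that $\mathsf s\ulcorner n\urcorner=\ulcorner n+1\urcorner$ for all $n$. Put $\underline0\equiv\ulcorner0\urcorner$, $\underline{n+1}\equiv\mathsf s\,\underline n$, so that $\underline n=\ulcorner n\urcorner$, and
\[
e_n\equiv E\,\underline n,\qquad W_n=\{M: M=e_m\text{ for some }m\ge n\}.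
\]
Thus $W_0$ is the set $W$ of Theorem~\ref{thm:A}, and $W_0\supseteq W_1\supseteq\cdots$. Define the closed terms
\begin{align*}
D&\equiv\lambda x\,d\,a.\;a\,(\mathsf sx)\,(E(\mathsf sx))\,\bigl(d\,(\mathsf sx)\,d\,a\bigr)\,a\,\bigl(d\,x\,d\,a\bigr),\\
A&\equiv\lambda x\,y\,z\,a.\;a\,x\,(Ex)\,\bigl(a\,(\mathsf sx)\,y\,(D\,(\mathsf sx)\,D\,a)\,a\,z\bigr)\,a ,
\end{align*}
and put
\[
T_n(Y,Z)\equiv A\,\underline n\,Y\,Z\,A,\quad G_n\equiv D\,\underline n\,D\,A,\quad Q_n(Y)\equiv T_n(Y,G_n),\quad H\equiv\lambda y.\,Q_0(y).
\]
Both $A$ and $D$ are rigid. In each of them the variable $a$ stands for $A$, and in $D$ the variable $d$ stands for $D$. Since $\mathsf s$, $E$, $D$, $A$ are closed, head reduction gives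
\begin{align*}
T_n(Y,Z)&\to_h^4 A\,\underline n\,(E\,\underline n)\,\bigl(A\,(\mathsf s\,\underline n)\,Y\,(D\,(\mathsf s\,\underline n)\,D\,A)\,A\,Z\bigr)\,A,\\
G_n&\to_h^3 A\,(\mathsf s\,\underline n)\,(E(\mathsf s\,\underline n))\,(D\,(\mathsf s\,\underline n)\,D\,A)\,A\,(D\,\underline n\,D\,A).
\end{align*}
Here $\mathsf s\,\underline n\equiv\underline{n+1}$ and $D\,\underline{n+1}\,D\,A\equiv G_{n+1}$, so these are the desired rules
\begin{align}
T_n(Y,Z)&\to_h^4T_n\bigl(e_n,\;Q_{n+1}(Y)\,Z\bigr),\label{eq:T}\\
G_n&\to_h^3Q_{n+1}(e_{n+1})\,G_n .\label{eq:G}
\end{align}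

\begin{lemma}\label{lem:ident}
$Q_n(e_m)=Q_n(e_n)$ for all $m\ge n$.
\end{lemma}

\begin{proof}
We use induction on $m-n$, simultaneously for all $n$. The case $m=n$ is trivial. If $m>n$, the induction hypothesis gives $Q_{n+1}(e_m)=Q_{n+1}(e_{n+1})$. So by \eqref{eq:T} and \eqref{eq:G}
\[
Q_n(e_m)=T_n\bigl(e_n,Q_{n+1}(e_m)G_n\bigr)=T_n\bigl(e_n,Q_{n+1}(e_{n+1})G_n\bigr)=T_n(e_n,G_n)=Q_n(e_n).\qedhere
\]
\end{proof}

\subsection{The head reductions}

Given $n,Y,Z$, put
\begin{equation}\label{eq:seq}
Y_0=Y,\qquad Z_0=Z,\qquad Y_{k+1}=e_n,\qquad Z_{k+1}=Q_{n+1}(Y_k)\,Z_k ,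
\end{equation}
where $=$ stands for identity of terms. By \eqref{eq:T}, $T_n(Y,Z)$ reaches after $4k+j$ head steps, $0\le j\le3$, the term
\[
\begin{array}{ll}
j=0: & A\;\underline n\;Y_k\;Z_k\;A\\[2pt]
j=1: & \bigl(\lambda yza.\,a\,\underline n\,(E\underline n)\,(a\,(\mathsf s\underline n)\,y\,(D(\mathsf s\underline n)Da)\,a\,z)\,a\bigr)\;Y_k\;Z_k\;A\\[2pt]
j=2: & \bigl(\lambda za.\,a\,\underline n\,(E\underline n)\,(a\,(\mathsf s\underline n)\,Y_k\,(D(\mathsf s\underline n)Da)\,a\,z)\,a\bigr)\;Z_k\;A\\[2pt]
j=3: & \bigl(\lambda a.\,a\,\underline n\,(E\underline n)\,(a\,(\mathsf s\underline n)\,Y_k\,(D(\mathsf s\underline n)Da)\,a\,Z_k)\,a\bigr)\;A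
\end{array}
\]
with bound variables chosen not free in $Y_k,Z_k$. This is a rigid application of type $(4-j,4-j)$. None of these terms is an abstraction, so the head reduction of $T_n(Y,Z)P$ is obtained by appending $P$ to every term; its terms are rigid applications of type $(4-j,5-j)$. Lemma~\ref{lem:shape} applies to both reductions.

The following three lemmas describe how the machine can be opened, how an entry can be popped, and how a source can be compared with a pushed entry. They replace the three uses of $v$ in the proof of Proposition~\ref{prop:toy}.

\begin{lemma}[Opening]\label{lem:open}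
Let $T_n(Y,Z)\twoheadrightarrow L\twoheadleftarrow T_n(Y',Z')$, and let $Y_k,Z_k$ and $Y_l',Z_l'$ be the sequences \eqref{eq:seq} for $Y,Z$ and for $Y',Z'$. There are $k,l\ge0$ such that $Y_k,Y_l'$ have a common reduct of size $<|L|$ and $Z_k,Z'_l$ have a common reduct of size $<|L|$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:shape}, applied to both sides, yields step numbers $4k+j$ and $4l+j'$ with $0\le j,j'\le3$. The number of arguments of $L$ is $4-j=4-j'$, so $j=j'$.

If $j=0$, the second argument of $L$ is a common reduct of $Y_k,Y_l'$ and the third is one of $Z_k,Z_l'$. If $j=1$, the same holds for the first and the second argument.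

Let $j\in\{2,3\}$; choose the bound variables not free in $Y_k,Z_k,Y'_l,Z'_l$. By the first part of Lemma~\ref{lem:rigid} the head of $L$ is
\[
\lambda za.\,aB_1B_2B_3B_4\ \ (j=2)\qquad\text{or}\qquad\lambda a.\,aB_1B_2B_3B_4\ \ (j=3),
\]
where $B_3$ is a reduct of $a(\mathsf s\underline n)Y_k(D(\mathsf s\underline n)Da)a\,z$ (respectively with $Z_k$ in place of $z$), and likewise for the primed terms. By the second part, $B_3\equiv aC_1C_2C_3C_4C_5$, where $C_2$ is a common reduct of $Y_k$ and $Y_l'$. A common reduct of $Z_k$ and $Z'_l$ is the first argument of $L$ if $j=2$, and $C_5$ if $j=3$.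

All these common reducts are proper subterms of $L$.
\end{proof}

\begin{lemma}[Popping]\label{lem:pop}
Let $T_n(Y,Z)P\twoheadrightarrow L\twoheadleftarrow T_n(Y',Z')P'$. Then $T_n(Y,Z),T_n(Y',Z')$ have a common reduct of size $<|L|$, and so do $P,P'$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:shape}, $L$ arises by componentwise reduction from a term $N P$, where $N\equiv HR_1\dots R_{4-j}$ is a term in the head reduction of $T_n(Y,Z)$ and $H$ here denotes its rigid head. Write $L\equiv L'P''$. Then $P\twoheadrightarrow P''$ and $T_n(Y,Z)\twoheadrightarrow_hN\twoheadrightarrow L'$. In the same way $P'\twoheadrightarrow P''$ and $T_n(Y',Z')\twoheadrightarrow L'$. Finally $|L'|,|P''|<|L|$.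
\end{proof}

In the two-term case we compared $g$ with a pushed entry by rewriting $g=v\,e_1\,g$. That used only equality. Here we must keep the common reduct, because its size controls the induction.

\begin{lemma}[Source against entry]\label{lem:source}
If $G_n\twoheadrightarrow L\twoheadleftarrow T_{n+1}(Y',Z')P'$, then $Q_{n+1}(e_{n+1})\,G_n\twoheadrightarrow L$.
\end{lemma}

\begin{proof}
The head reduction of $G_n$ begins with
\begin{align*}
D\,\underline n\,D\,A
&\to_h\bigl(\lambda da.\,a(\mathsf s\underline n)(E(\mathsf s\underline n))(d(\mathsf s\underline n)da)a(d\,\underline n\,d\,a)\bigr)DA\\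
&\to_h\bigl(\lambda a.\,a(\mathsf s\underline n)(E(\mathsf s\underline n))(D(\mathsf s\underline n)Da)a(D\,\underline n\,D\,a)\bigr)A\\
&\to_hQ_{n+1}(e_{n+1})\,G_n\equiv T_{n+1}(e_{n+1},G_{n+1})\,G_n ,
\end{align*}
and continues as the head reduction of $T_{n+1}(e_{n+1},G_{n+1})G_n$ described above. The first three terms are rigid applications of types $(3,3),(2,2),(1,1)$, and the later ones are rigid applications too. By Lemma~\ref{lem:shape} there is $p\ge0$ such that $L$ is a reduct of the term reached after $p$ steps and has the same type. By the same lemma, applied to $T_{n+1}(Y',Z')P'$, the type of $L$ is $(4-j,5-j)$ for some $j$, so $L$ has one argument more than its head has leading $\lambda$'s. Hence $p\ge3$, and $Q_{n+1}(e_{n+1})\,G_n\twoheadrightarrow L$.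
\end{proof}

\section{Exactness}\label{sec:exact}

\begin{proposition}\label{prop:exact}
For all $n$ and all terms $M,M'$:
\[
Q_n(M)=Q_n(M')\iff M=M'\ \text{ or }\ M,M'\in W_n .
\]
\end{proposition}

\begin{proof}
``$\Leftarrow$'': if $M=M'$ this is clear; if $M,M'\in W_n$, both sides equal $Q_n(e_n)$ by Lemma~\ref{lem:ident}.

``$\Rightarrow$'': by (F1) there is a common reduct $L$ of $Q_n(M)$ and $Q_n(M')$. We use induction on $|L|$, simultaneously for all $n,M,M'$. Fix $n,M,M',L$ and call a common reduct \emph{small} if its size is less than $|L|$. The induction hypothesis (IH) says that the implication holds, at every level $n'$, for any two terms $Q_{n'}(N),Q_{n'}(N')$ with a small common reduct.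

Let $Y_k,Z_k$ be the sequences \eqref{eq:seq} for $Y=M$, $Z=G_n$, and $Y_k',Z_k'$ those for $Y=M'$, $Z=G_n$. By Lemma~\ref{lem:open} there are $k,l$ such that $Y_k,Y'_l$ have a common reduct and $Z_k,Z_l'$ have a small one. By symmetry we may assume $k\le l$.

\smallskip
\noindent\textbf{(a)} \emph{If $i,i'\ge1$ and $Z_i,Z'_{i'}$ have a small common reduct, then so do $Q_{n+1}(Y_{i-1}),Q_{n+1}(Y'_{i'-1})$, and so do $Z_{i-1},Z'_{i'-1}$.} Indeed $Z_i\equiv T_{n+1}(Y_{i-1},G_{n+1})\,Z_{i-1}$ and $Z'_{i'}\equiv T_{n+1}(Y'_{i'-1},G_{n+1})\,Z'_{i'-1}$, so Lemma~\ref{lem:pop} applies.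

\smallskip
\noindent\textbf{(b)} \emph{If $r\ge1$ and $G_n,Z'_r$ have a small common reduct, then $M'\in W_{n+1}$.} Let $L^\circ$ be this reduct. Since $Z_r'\equiv T_{n+1}(Y'_{r-1},G_{n+1})\,Z'_{r-1}$, Lemma~\ref{lem:source} gives
\[
T_{n+1}(e_{n+1},G_{n+1})\,G_n\twoheadrightarrow L^\circ\twoheadleftarrow T_{n+1}(Y'_{r-1},G_{n+1})\,Z'_{r-1}.
\]
By Lemma~\ref{lem:pop}, $Q_{n+1}(e_{n+1}),Q_{n+1}(Y'_{r-1})$ have a small common reduct, and so do $G_n,Z'_{r-1}$. If $r>1$, repeat the argument with $r-1$. If $r=1$, then $Y'_0\equiv M'$, and (IH) gives $M'=e_{n+1}$ or $M'\in W_{n+1}$; in both cases $M'\in W_{n+1}$.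

\smallskip
We now distinguish four cases.

\emph{Case $k=l=0$.} $M\equiv Y_0$ and $M'\equiv Y'_0$ have a common reduct, so $M=M'$.

\emph{Case $0=k<l$.} Then $M\equiv Y_0=Y'_l\equiv e_n$, so $M\in W_n$. Moreover $Z_0\equiv G_n$ and $Z_l'$ have a small common reduct, so $M'\in W_{n+1}\subseteq W_n$ by (b).

\emph{Case $1\le k=l$.} Applying (a) $k$ times, we find that $Q_{n+1}(M)$ and $Q_{n+1}(M')$ have a small common reduct. By (IH), $M=M'$ or $M,M'\in W_{n+1}\subseteq W_n$.

\emph{Case $1\le k<l$.} Applying (a) $k$ times, we find that $Q_{n+1}(Y_0)\equiv Q_{n+1}(M)$ and $Q_{n+1}(Y'_{l-k})\equiv Q_{n+1}(e_n)$ have a small common reduct, and so do $Z_0\equiv G_n$ and $Z'_{l-k}$. By (IH), $M=e_n$ or $M\in W_{n+1}$, so $M\in W_n$. By (b) with $r=l-k\ge1$, $M'\in W_{n+1}\subseteq W_n$.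
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The term $H\equiv\lambda y.Q_0(y)$ is closed and is written down effectively from $E$. Since $HM=Q_0(M)$ and $E\ulcorner m\urcorner=e_m$, the theorem is Proposition~\ref{prop:exact} for $n=0$.
\end{proof}

Although only $n=0$ is needed in the end, the proof moves from level $n$ to level $n+1$. It is the decrease of $|L|$ that ends this ascent.

\section{The valid equations of CLX}\label{sec:complexity}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{Upper bound.} An equation is in $V$ if and only if for every closed substitution there is an $\mathcal E_{CLX}$-proof of the resulting instance. This is a $\Pi^0_2$ condition.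

\emph{Hardness.} We reduce $\mathrm{Tot}$. The initial segments contained in $\mathcal W_i$ translate ``$\mathcal W_i$ is all of $\mathbb N$'' into ``everything instead of finite'': put
\[
X_i=\{0\}\cup\{j:\{0,\dots,j\}\subseteq\mathcal W_i\}.
\]
If $\mathcal W_i=\mathbb N$, then $X_i=\mathbb N$; otherwise $X_i$ is finite. The set $X_i$ is nonempty and r.e., uniformly in $i$, so there is a total recursive $h$ with $X_i=\{h(i,m):m\in\mathbb N\}$ for all $i$.

Let $\underline h$ be a closed term that $\lambda$-defines $h$, and let $t_j$, $U$ be as in (F4). Put $E_i\equiv\lambda x.\,U(\underline h\,\ulcorner i\urcorner\,x)$, so that $E_i\ulcorner m\urcorner=t_{h(i,m)}$. Let $H_i$ be the term given by Theorem~\ref{thm:A} for $E_i$; it is computed from $i$. The corresponding set is $W^{(i)}=\{M:M=t_j\text{ for some }j\in X_i\}$. It contains $t_0$ because $0\in X_i$; hence for all closed $M$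
\begin{equation}\label{eq:Hi}
H_iM=H_it_0\iff M\in W^{(i)}.
\end{equation}
If $\mathcal W_i=\mathbb N$, then $W^{(i)}$ contains all closed terms, and $H_iM=H_it_0$ for all closed $M$. If $\mathcal W_i\ne\mathbb N$, then $W^{(i)}$ meets only finitely many $\beta\eta$-classes of closed terms. There are infinitely many such classes, since the terms $\lambda x_1\dots x_n.x_1$, $n\ge1$, are distinct $\beta\eta$-normal forms. So there is a closed $M\notin W^{(i)}$, and $H_iM\ne H_it_0$ by \eqref{eq:Hi}.

By (F5) we compute closed CLX-terms $f_i$ and $c$ with $(f_i)_\lambda=H_i$ and $c_\lambda=t_0$; here $c$ does not depend on $i$. For closed CLX-terms $a$ we have $\mathcal E_{CLX}\vdash f_ia=f_ic$ iff $H_ia_\lambda=H_it_0$, and the terms $a_\lambda$ exhaust the closed $\lambda$-terms up to equality. Therefore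
\[
i\in\mathrm{Tot}\iff(f_ix=f_ic)\in V .
\]
Thus $V$ is $\Pi^0_2$-complete, already for equations of this form. It is not $\Sigma^0_2$, and so it is not r.e.
\end{proof}

\begin{lemma}\label{lem:V}
Let $(\Sigma',\mathcal E')$, finite or infinite, satisfy conditions \textup{(i)--(iii)} of Definition~\ref{def:version}. Then for every $\Sigma_{CLX}$-equation $t_1=t_2$,
\[
\mathcal E'\vdash t_1=t_2\iff(t_1=t_2)\in V .
\]
\end{lemma}

\begin{proof}
``$\Rightarrow$'': Let $\sigma$ be a substitution of closed $\Sigma_{CLX}$-terms for the variables. Then $\mathcal E'\vdash\sigma t_1=\sigma t_2$. This is a closed $\Sigma_{CLX}$-equation, so $\mathcal E_{CLX}\vdash\sigma t_1=\sigma t_2$ by (iii).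

``$\Leftarrow$'': The equation may have more closed instances over $\Sigma'$ than over $\Sigma_{CLX}$; the second half of (iii) takes care of them. Let $\tau$ be a substitution of closed $\Sigma'$-terms for the variables of $t_1,t_2$, all of which have sort $F$. For each such variable $x$ there is a closed $\Sigma_{CLX}$-term $\sigma(x)$ with $\mathcal E'\vdash\tau(x)=\sigma(x)$. Since $(t_1=t_2)\in V$, we have $\mathcal E_{CLX}\vdash\sigma t_1=\sigma t_2$, hence $\mathcal E'\vdash\sigma t_1=\sigma t_2$ by (iii). By congruence, $\mathcal E'$ proves $\tau t_1=\sigma t_1=\sigma t_2=\tau t_2$. So all closed $\Sigma'$-instances of $t_1=t_2$ are provable from $\mathcal E'$, and (ii) gives $\mathcal E'\vdash t_1=t_2$.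
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $(\Sigma',\mathcal E')$ were an $\omega$-complete version, the set of $\Sigma_{CLX}$-equations provable from $\mathcal E'$ would be r.e., because $\Sigma'$ and $\mathcal E'$ are finite. By Lemma~\ref{lem:V} this set is $V$, which is not r.e.\ by Theorem~\ref{thm:B}.
\end{proof}

\section{Further consequences}\label{sec:further}

\subsection{Infinite axiomatizations}

Finiteness of the specification was used only to obtain an r.e.\ set of consequences. The exact complexity of $V$ tells us how far it can be relaxed. A signature, possibly infinite, is \emph{computable} if its sorts and function symbols are coded so that the set of symbols and their arities and sorts are computable.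

\begin{theorem}\label{thm:D}
\begin{enumerate}
\item[\textup{(1)}] Let $\Sigma'\supseteq\Sigma_{CLX}$ be a computable, possibly infinite, signature, and let $(\Sigma',\mathcal E')$ satisfy the conditions of Definition~\ref{def:version} except finiteness. Then $\mathcal E'$ is not $\Sigma^0_2$. In particular $\mathcal E'$ is neither r.e.\ nor $\Delta^0_2$.
\item[\textup{(2)}] There is such a specification with $\Sigma'=\Sigma_{CLX}$ and $\mathcal E'\in\Pi^0_2$.
\end{enumerate}
\end{theorem}

\begin{proof}
(1) The statement $\mathcal E'\vdash t_1=t_2$ says that there exist a derivation and a finite list of equations containing all axioms used in it, such that each equation of the list is in $\mathcal E'$. If $\mathcal E'$ were $\Sigma^0_2$, this would be a $\Sigma^0_2$ condition, since $\Sigma^0_2$ is closed under conjunctions over finite lists and under existential quantification. By Lemma~\ref{lem:V}, $V$ would be $\Sigma^0_2$, contradicting Theorem~\ref{thm:B}.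

(2) Take $\mathcal E'=V$, which is $\Pi^0_2$. It is the set of all equations valid in $I(\Sigma_{CLX},\mathcal E_{CLX})$, so it contains $\mathcal E_{CLX}$ and is closed under equational deduction. A closed equation is in $V$ if and only if it is provable from $\mathcal E_{CLX}$, so the initial algebra is unchanged. Every equation valid in it belongs to $\mathcal E'$.
\end{proof}

\subsection{Solution sets}

\begin{theorem}\label{thm:E}
Let $W$ be a nonempty set of closed CLX-terms. There are closed terms $f,c$ with
\[
W=\{a\text{ closed}:\mathcal E_{CLX}\vdash fa=fc\}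
\]
if and only if $W$ is r.e.\ and closed under $\mathcal E_{CLX}$-provable equality.
\end{theorem}

\begin{proof}
``Only if'': provability from $\mathcal E_{CLX}$ is r.e., and $\mathcal E_{CLX}\vdash a=b$ implies $\mathcal E_{CLX}\vdash fa=fb$.

``If'': choose $c\in W$. With $t_j,U$ as in (F4), the set $\{j:t_j=a_\lambda\text{ for some }a\in W\}$ is nonempty and r.e., hence the range of a total recursive function $g$. Let $\underline g$ be a closed term $\lambda$-defining $g$. Apply Theorem~\ref{thm:A} to $E\equiv\lambda x.\,U(\underline g\,x)$, and let $f$ be a closed CLX-term with $f_\lambda=H$. The closed terms in the set of Theorem~\ref{thm:A} are the closed $\lambda$-terms equal to some $b_\lambda$ with $b\in W$. By (F5) and closure of $W$ under provable equality, for closed $a$ the term $a_\lambda$ is one of them if and only if $a\in W$. Since $c\in W$, it follows that $\mathcal E_{CLX}\vdash fa=fc$ iff $a_\lambda=c_\lambda$ or $a\in W$, that is, iff $a\in W$.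
\end{proof}

\subsection{Plotkin's theorem}

\begin{corollary}\label{cor:plotkin}
There is a closed $\lambda$-term $H$ such that $HM=Ht_0$ for all closed $M$, but $Hx\ne Ht_0$ for a variable $x$. Consequently CLX is neither $\omega$-extensional nor $\omega$-complete.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:A} with $E\equiv U$. Then $W$ contains all closed terms, so $HM=Ht_0$ for all closed $M$. A variable $x$ is a normal form, and reducts of closed terms are closed; so by (F1) $x$ is not equal to a closed term. Hence $x\ne t_0$ and $x\notin W$, so that $Hx\ne Ht_0$.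

To transfer this to CLX, use (F5) to choose closed CLX-terms $f,c,k$ with $f_\lambda=H$, $c_\lambda=t_0$ and $k_\lambda=\lambda xy.x$, and put $g\equiv k(fc)$. Then $g_\lambda=(\lambda xy.x)(Ht_0)$. For all closed $a$ we have $f_\lambda a_\lambda=Ht_0=g_\lambda a_\lambda$, hence $\mathcal E_{CLX}\vdash fa=ga$ by (F5). If $\mathcal E_{CLX}\vdash f=g$, then $H=(\lambda xy.x)(Ht_0)$ by (F5), and so $Hx=Ht_0$, a contradiction. Hence CLX is not $\omega$-extensional. The equation $fx=gx$ is valid. If it were provable, the extensional property would give $\mathcal E_{CLX}\vdash f=g$, which has just been excluded. So CLX is not $\omega$-complete.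
\end{proof}

\subsection{\texorpdfstring{The $\beta$-version}{The beta-version}}

\begin{remark}
The construction and the negative answer do not depend on extensionality. Read all reductions and equalities as $\beta$-reductions and $\beta$-equalities. Then $\beta$-reduction is Church--Rosser, (F2) is not needed, and in Lemmas~\ref{lem:rigid} and~\ref{lem:shape} the parts on $\eta$-redexes drop out. The rules \eqref{eq:T}, \eqref{eq:G} and Lemma~\ref{lem:ident} use $\beta$-steps only, and Lemmas~\ref{lem:open}, \ref{lem:pop}, \ref{lem:source} and Proposition~\ref{prop:exact} follow with the same proofs. The theory $CL+A_\beta$ is equivalent to the $\lambda\beta$-calculus \cite[Section~7.3]{Barendregt}; this replaces (F5). The terms $\lambda x_1\dots x_n.x_1$ are distinct $\beta$-normal forms, so the proof of Theorem~\ref{thm:B} shows that the set of equations valid in the initial algebra of $CL+A_\beta$ is $\Pi^0_2$-complete. By the argument of Section~\ref{sec:complexity}, $CL+A_\beta$ has no $\omega$-complete version either.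
\end{remark}

\begin{thebibliography}{9}

\bibitem{Barendregt}
Barendregt, \emph{The Lambda Calculus}, 1984.

\bibitem{PE}
\emph{Partial Evaluation And} (as printed: PARTIAL EVALUATION AND), \url{https://ir.cwi.nl/pub/6410/6410D.pdf}.

\end{thebibliography}

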